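# Positive trace-class operators and Lipschitz decompositions

## 1. No Lipschitz splitting of a trace-class operator into positive parts

All scalars in statements about Banach spaces are real.

**Theorem A.** Let $X$ be the real Banach space of self-adjoint trace-class operators on complex $\ell_2$ with the trace norm, and let $C\subset X$ be the set of positive operators. Then $C$ is a norm-closed generating cone. There is no map $a:X\to C$ with $a(x)-x\in C$ for all $x\in X$ and
$$\|a(x)-a(y)\|\le L\|x-y\|+D\qquad(x,y\in X)\tag{1}$$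
for some finite $L,D$. In particular:

- there is no Lipschitz decomposition $x=a(x)-b(x)$ with $a,b:X\to C$, and not even a uniformly continuous one;
- there is no map $a$ that is Lipschitz on some ball $B(x_0,r)$, $r>0$, with values in $C$ and with $a(x)-x\in C$ on that ball.

Moreover, $C\oplus\mathbb R\subset X\oplus_1\mathbb R$ is a norm-closed generating wedge, not a cone, and it has no Lipschitz decomposition.

Now the vocabulary.

**Definition.** A nonempty subset $C$ of a Banach space $X$ is a *wedge* if $C+C\subseteq C$ and $\lambda C\subseteq C$ for all $\lambda\in[0,\infty)$. It is *generating* if $C-C=X$, and it is a *cone* if $C\cap(-C)=\{0\}$.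

For example, $[0,\infty)\subset\mathbb R$ is a closed generating cone, and the half-plane $[0,\infty)\times\mathbb R\subset\mathbb R^2$ is a closed generating wedge that is not a cone. A wedge orders $X$ by $x\le y\iff y-x\in C$, and we use this notation when $C$ is a cone.

If $C$ is generating, each $x\in X$ is a difference of two elements of $C$. The question, taken from the paper "A Surjective Summation Operator With No Lipschitz Right Inverse", is whether the two elements can be chosen as Lipschitz functions of $x$, when $C$ is norm closed. A continuous choice always exists: for a norm-closed generating wedge there are continuous $a,b:X\to C$ with $x=a(x)-b(x)$. Theorem A says that the Lipschitz choice can fail, for cones and for wedges. The space $X$ in the theorem is even separable, since finite matrices with entries in $\mathbb Q+i\mathbb Q$ are dense.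

We only need to keep track of $a$. If $a,b$ are $C$-valued with $x=a(x)-b(x)$, then $a(x)-x=b(x)\in C$. Conversely, if $a$ is $C$-valued and Lipschitz with $a(x)-x\in C$, then $b(x)=a(x)-x$ is Lipschitz and $C$-valued. So we look for a Lipschitz map $a$ such that $a(x)$ lies above both $0$ and $x$.

**Cases where it works.** On $X=\mathbb R$, $C=[0,\infty)$, take $a(x)=x^+=\max(x,0)$, with constant $1$. In a Banach lattice, $a(x)=x^+$ works, because $|x^+-y^+|\le|x-y|$ gives constant $1$. In an order unit space with order unit $e$, $\|e\|=1$, we have $x\le\|x\|e$, so $a(x)=\|x\|e$ works, again with constant $1$. For instance, self-adjoint matrices with the *operator* norm have the decomposition $a(x)=\|x\|_\infty 1$. If $C$ is a closed generating *subspace*, then $C=C-C=X$ and $a(x)=x$ works.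

That last case deserves a comment. There are a Banach space $X$ and closed subspaces $Y,Z$ with $Y+Z=X$ such that $(y,z)\mapsto y+z$ has no Lipschitz right inverse. So for two *different* wedges $C,D$ with $C-D=X$ a Lipschitz decomposition may fail. This does not settle the case $C=D$, where subspaces are harmless, as we just saw.

## 2. The constant $\Lambda$, its size for matrices, and preduals

**Definition.** For a closed generating wedge $C\subset X$, let $\Lambda(X,C)\in[0,\infty]$ be the infimum of all $L$ for which there is an $L$-Lipschitz map $a:X\to C$ with $a(x)-x\in C$ for all $x\in X$.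

By the remark above, a Lipschitz decomposition exists if and only if $\Lambda(X,C)<\infty$. Example: $\Lambda(\mathbb R,[0,\infty))=1$. The map $x^+$ gives $\le1$. Conversely, if $a$ is $L$-Lipschitz, then for $t>0$ we have $Lt\ge a(t)-a(0)\ge t-a(0)$; divide by $t$ and let $t\to\infty$.

**Notation.** $H_d$ is the real Banach space of self-adjoint complex $d\times d$ matrices with the trace norm $\|\cdot\|_1$ (the sum of the singular values), $P_d\subset H_d$ is the cone of positive semidefinite matrices, $\|\cdot\|_\infty$ is the operator norm, $[A,B]=AB-BA$, and $\Lambda_d=\Lambda(H_d,P_d)$.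

**Theorem B.** For all $d\ge1$,
$$\Lambda_d\le2+\frac1\pi\ln(2\,\mathrm{arcsinh}\,d).$$
If $R,N\ge2$ are integers with $d\ge4R^N$, then $\big(\pi+\tfrac{23}R\big)\Lambda_d\ge\ln(N/2)-1$. Hence
$$\lim_{d\to\infty}\frac{\Lambda_d}{\ln\ln d}=\frac1\pi.$$

For the third theorem recall that a von Neumann algebra $M$ has a predual $M_*$, the space of normal functionals on $M$. A functional is *hermitian* if it is real on self-adjoint elements. Projections $p,q\in M$ are *equivalent* if $p=v^*v$, $q=vv^*$ for some $v\in M$.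

**Theorem C.** Let $M\neq0$ be a von Neumann algebra, and let $(M_*)_{sa}$ be the real space of hermitian normal functionals, ordered by the closed generating cone $M_*^+$ of positive ones. Let $\deg M\in\{1,2,\dots,\infty\}$ be the supremum of all $d$ such that $M$ contains $d$ mutually orthogonal, mutually equivalent nonzero projections. Then
$$\Lambda\big((M_*)_{sa},M_*^+\big)=\Lambda_{\deg M},\qquad\Lambda_\infty:=\infty.$$
So a Lipschitz decomposition exists if and only if $\deg M<\infty$, that is, if and only if $M$ is a finite direct sum of algebras $M_k(A_k)$ with $A_k$ abelian.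

Examples of the degree: an abelian $M\ne0$ has degree $1$, because equivalent projections $v^*v,vv^*$ in it are equal, and equal orthogonal projections vanish. The algebra of all $d\times d$ matrices $M_d$ has degree $d$. The algebra $B(\ell_2)$ has degree $\infty$, and its predual is the space of Theorem A. For abelian $M$ the theorem gives $\Lambda=\Lambda_1=1$, in agreement with the lattice case.

## 3. Self-adjoint matrices in the trace norm: what is easy

We use these standard facts about complex matrices: $|\operatorname{Tr}(AB)|\le\|A\|_1\|B\|_\infty$; $\|UAV\|_1=\|A\|_1$ for unitary $U,V$; $\|BAB'\|_1\le\|B\|_\infty\|A\|_1\|B'\|_\infty$; and $\|x\|_1=\operatorname{Tr}x$ if $x\ge0$.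

On *diagonal* matrices the trace norm is the $\ell_1$ norm, and $x\mapsto x^+$ is $1$-Lipschitz. Any trouble must come from noncommuting $x$ and $y$.

The order unit map $a(x)=\|x\|_\infty1$ is available on $H_d$ too, but $\|1\|_1=d$, so all we get is $\|a(x)-a(y)\|_1\le d\|x-y\|_\infty\le d\|x-y\|_1$. Thus $\Lambda_d\le d$. The map wastes trace: it puts the same large number on every eigenvector.

The map $a(x)=x^+$ wastes no trace: $\operatorname{Tr}x^+\le\|x\|_1$. It is what a sensible person tries next. In Section 6 we see that its Lipschitz constant on $H_{2n}$ grows at least like $\frac1\pi\ln n$. That rules out one map; the theorem needs us to rule out all of them. So we begin by showing that an arbitrary $a$ may be replaced by a very symmetric one.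

## 4. Rescaling, then averaging over the unitary group

**Lemma 1.** Let $C\subset X$ be a wedge. Let $J:H_d\to X$ and $Q:X\to H_d$ be linear contractions with $J(P_d)\subset C$, $Q(C)\subset P_d$ and $QJ=\mathrm{id}$. Suppose $a:X\to C$ satisfies $a(x)-x\in C$ for all $x$ and (1). Then there is an $L$-Lipschitz map $\alpha:H_d\to P_d$ with $\alpha(0)=0$, with $\alpha(x)-x\in P_d$ for all $x$, and with $\alpha(uxu^*)=u\alpha(x)u^*$ for all unitary $u$.

The model case: $X$ is as in Theorem A, $J$ puts a $d\times d$ matrix in the upper-left corner, and $Q$ cuts this corner out.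

*Proof.*

**Step 1: transport $a$ to $H_d$ and remove the additive constant $D$.** For $t\ge1$ put $a_t(x)=t^{-1}Q\,a(tJx)$. It lies in $P_d$, since $a$ is $C$-valued and $Q(C)\subset P_d$. As $QJx=x$,
$$a_t(x)-x=t^{-1}Q\big(a(tJx)-tJx\big)\in P_d .$$
Since $J,Q$ are contractions, (1) gives
$$\|a_t(x)-a_t(y)\|_1\le t^{-1}\big(Lt\|x-y\|_1+D\big)=L\|x-y\|_1+D/t,\qquad\|a_t(0)\|_1\le\|a(0)\|/t .$$
For fixed $x$ the family $\{a_t(x)\}_{t\ge1}$ is therefore bounded, by $L\|x\|_1+D+\|a(0)\|$, in a finite-dimensional space. Fix an ultrafilter on $[1,\infty)$ containing all tails $[t_0,\infty)$, and let $\beta(x)$ be the limit of $a_t(x)$ along it. Limits along an ultrafilter of bounded families in a finite-dimensional space exist, are linear, and preserve closed conditions. Hence $\beta(x)\in P_d$, $\beta(x)-x\in P_d$, $\beta(0)=0$, and $\beta$ is $L$-Lipschitz because $D/t\to0$.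

**Step 2: average to get equivariance.** With $du$ the Haar probability measure on the unitary group, put
$$\alpha(x)=\int u^*\beta(uxu^*)u\,du .$$
The integrand is continuous in $u$. Each $u^*\beta(uxu^*)u$ is in $P_d$, and
$$\alpha(x)-x=\int u^*\big(\beta(uxu^*)-uxu^*\big)u\,du\in P_d,$$
because $P_d$ is closed and convex. Clearly $\alpha(0)=0$. As the trace norm is unitarily invariant, $\|\alpha(x)-\alpha(y)\|_1\le\int L\|uxu^*-uyu^*\|_1du=L\|x-y\|_1$. For a unitary $v$, substitute $w=uv$, so $u=wv^*$ and $u^*=vw^*$, and use the invariance of Haar measure: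
$$\alpha(vxv^*)=\int u^*\beta(uvxv^*u^*)u\,du=v\Big(\int w^*\beta(wxw^*)w\,dw\Big)v^*=v\,\alpha(x)\,v^*.\qquad\square$$

## 5. An equivariant map is a functional calculus obeying a commutator bound

What does equivariance buy us? At a single point $x$, we can move along the unitary orbit of $x$, where we know exactly how $\alpha$ changes.

**Lemma 2.** Let $\alpha$ be as in Lemma 1 and $x\in H_d$. There is $f:\sigma(x)\to\mathbb R$ with $\alpha(x)=f(x)$, with $f(t)\ge\max(t,0)$ on $\sigma(x)$, with $\operatorname{Tr}f(x)\le L\|x\|_1$, and with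
$$\|[f(x),A]\|_1\le L\,\|[x,A]\|_1\qquad\text{for all }A\in H_d.\tag{2}$$

*Proof.*

**Step 1: get the commutator bound for $\alpha(x)$.** Let $A\in H_d$ and $u=e^{i\varepsilon A}$. Equivariance and the Lipschitz bound give
$$\|u\alpha(x)u^*-\alpha(x)\|_1=\|\alpha(uxu^*)-\alpha(x)\|_1\le L\|uxu^*-x\|_1 .$$
Since $uyu^*=y+i\varepsilon[A,y]+O(\varepsilon^2)$ for every $y$, dividing by $\varepsilon$ and letting $\varepsilon\to0$ yields $\|[\alpha(x),A]\|_1\le L\|[x,A]\|_1$.

**Step 2: show that $\alpha(x)$ is a function of $x$.** If $A\in H_d$ commutes with $x$, Step 1 shows that $A$ commutes with $\alpha(x)$. The commutant of $x$ is closed under adjoints, so it is spanned by its self-adjoint elements; hence $\alpha(x)$ commutes with all of it. The commutant consists of all matrices that are block diagonal for the eigenspaces of $x$. A matrix commuting with all of these is a scalar on each eigenspace, so $\alpha(x)=f(x)$ for some function $f$ on $\sigma(x)$, and $f$ is real as $\alpha(x)$ is self-adjoint.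

**Step 3: read off the inequalities.** $\alpha(x)\ge0$ and $\alpha(x)-x\ge0$ mean $f(t)\ge0$ and $f(t)\ge t$ on $\sigma(x)$. Finally $\operatorname{Tr}f(x)=\|\alpha(x)\|_1=\|\alpha(x)-\alpha(0)\|_1\le L\|x\|_1$. $\square$

Note that $f$ depends on $x$; there is no single function that works for all $x$.

*The smallest case.* Let $x=\operatorname{diag}(s,-s)$ with $s>0$ and $A=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Then $[x,A]=2s\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ and $[f(x),A]=(f(s)-f(-s))\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, so (2) says $|f(s)-f(-s)|\le2sL$. This is no contradiction at all: for $f(t)=t^+$ it only demands $L\ge\frac12$. One pair of eigenvalues is not enough; we need many pairs, on many scales.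

## 6. The positive part, triangular truncation, and Hilbert's matrix

Take $x$ with eigenvalues $\pm s_i$, $1\le i\le n$, with unit eigenvectors $xe_i=s_ie_i$ and $xg_i=-s_ig_i$ forming an orthonormal system, $s_i>0$. Testing (2) with
$$A=\sum_{i,j=1}^n\frac1{s_i+s_j}\big(e_ig_j^*+g_je_i^*\big)\in H_d\tag{3}$$
is a natural choice, as it makes $[x,A]$ as simple as possible. From $[x,e_ig_j^*]=(s_i+s_j)e_ig_j^*$ and $[x,g_je_i^*]=-(s_i+s_j)g_je_i^*$, and the same computation for $f(x)$,
$$[x,A]=\sum_{i,j}(e_ig_j^*-g_je_i^*),\qquad[f(x),A]=\sum_{i,j}m_{ij}(e_ig_j^*-g_je_i^*),\qquad m_{ij}=\frac{f(s_i)-f(-s_j)}{s_i+s_j}.$$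
In the basis $e_1,\dots,e_n,g_1,\dots,g_n$ these are $\begin{pmatrix}0&E\\-E^T&0\end{pmatrix}$ and $\begin{pmatrix}0&m\\-m^T&0\end{pmatrix}$, with $E$ the all-ones $n\times n$ matrix. The singular values of such a real block matrix are those of the corner block, each counted twice. The matrix $E$ has rank one and $\|E\|_1=n$. So (2) becomes
$$\|m\|_1\le Ln.\tag{4}$$

For $f(t)=t^+$ we get $m_{ij}=\frac{s_i}{s_i+s_j}$. If the $s_i$ decrease quickly, $m$ is close to $1$ above the diagonal and close to $0$ below it: it is nearly the upper triangular part of $E$. Its trace norm is detected by pairing with the following matrix.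

**Lemma 3.** Let $D$ be the $n\times n$ matrix with $D_{ij}=\frac1{j-i}$ for $i\ne j$ and $D_{ii}=0$. Then $\|D\|_\infty\le\pi$. Moreover
$$\sum_{i<j}\frac1{j-i}\ge n(\ln n-1),\qquad\sum_{i<j}\frac{R^{-(j-i)}}{j-i}\le n\sum_{r\ge1}\frac{R^{-r}}r\le\frac{2\ln2}R\,n\quad(R\ge2).$$

*Proof.* For an integer $r\neq0$ we have $\int_0^{2\pi}\theta e^{ir\theta}d\theta=\frac{2\pi}{ir}$, so $\frac1{2\pi}\int_0^{2\pi}i(\theta-\pi)e^{ir\theta}d\theta$ equals $\frac1r$; for $r=0$ it equals $0$. Hence
$$\sum_{p,q}D_{pq}\xi_p\eta_q=\frac1{2\pi}\int_0^{2\pi}i(\theta-\pi)\Big(\sum_p\xi_pe^{-ip\theta}\Big)\Big(\sum_q\eta_qe^{iq\theta}\Big)d\theta .$$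
As $|\theta-\pi|\le\pi$, Cauchy–Schwarz and Parseval bound this by $\pi\|\xi\|_2\|\eta\|_2$. This is Hilbert's inequality, and it gives $\|D\|_\infty\le\pi$.

Next, $\sum_{i<j}\frac1{j-i}=\sum_{r=1}^{n-1}\frac{n-r}r\ge n\sum_{r=1}^{n-1}\frac1r-n\ge n(\ln n-1)$, as $\sum_{r=1}^{n-1}\frac1r\ge\int_1^n\frac{dt}t$. In the last sum each difference $r=j-i$ occurs at most $n$ times. Finally $\sum_{r\ge1}R^{-r}/r=-\ln(1-\frac1R)$, and the convex function $-\ln(1-y)$ lies on $[0,\frac12]$ below its chord, the line $2\ln2\cdot y$. $\square$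

**The positive part is not uniformly Lipschitz.** The map $x\mapsto x^+$ on $H_{2n}$ is equivariant, sends $0$ to $0$ and dominates $0$ and $x$. So if $L$ is a Lipschitz constant for it, Lemma 2 applies with $f(t)=t^+$. Take $s_i=2^{-i}$. For $i<j$ we have $m_{ij}=\frac1{1+s_j/s_i}\ge1-2^{-(j-i)}$, and for $i>j$ we have $0\le m_{ij}\le s_i/s_j=2^{-(i-j)}$. Since $\sum_{r\ge1}2^{-r}/r=\ln2$, Lemma 3 and (4) give
$$\pi Ln\ge\pi\|m\|_1\ge\operatorname{Tr}(mD^T)=\sum_{i,j}m_{ij}D_{ij}\ge n(\ln n-1)-2n\ln2 .$$
So $L\ge\frac1\pi(\ln n-1-2\ln2)$, which is unbounded in $n$.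

**Where this argument stops.** It used $f(t)=t^+$ exactly. A general equivariant $\alpha$ may use a different $f$, and for *this* $x$ there is an $f$ that escapes. Let
$$f(t)=\tfrac12\Big(t+\sqrt{t^2+\varepsilon^2}\Big),\qquad\varepsilon=\frac{\|x\|_1}{2n}=\frac{1-2^{-n}}n .$$
It satisfies $\max(t,0)\le f(t)\le t^++\frac\varepsilon2$, so $\operatorname{Tr}f(x)\le\frac12\|x\|_1+2n\cdot\frac\varepsilon2=\|x\|_1$: the trace condition holds with constant $1$. With $g_\varepsilon(t)=\sqrt{t^2+\varepsilon^2}$ we have $m_{ij}=\frac12+\frac12\frac{g_\varepsilon(s_i)-g_\varepsilon(s_j)}{s_i+s_j}$, and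
$$|g_\varepsilon(s)-g_\varepsilon(t)|=\frac{|s^2-t^2|}{g_\varepsilon(s)+g_\varepsilon(t)}\le\frac{|s-t|(s+t)}{2\varepsilon}\quad\Longrightarrow\quad\big|m_{ij}-\tfrac12\big|\le\frac{|s_i-s_j|}{4\varepsilon} .$$
Let $k$ be the least index with $s_{k+1}\le\varepsilon$; it is about $\log_2n$. On the block $i,j>k$ the entries of $m-\frac12E$ have absolute values adding up to at most $\frac{2n}{4\varepsilon}\sum_{i>k}s_i\le\frac{n}{2\varepsilon}\cdot2s_{k+1}\le n$. Hence this block of $m$ has trace norm at most $\frac n2+n$. The jump from $1$ to $0$ across the diagonal has vanished from this block, and only about $\log_2n$ indices are left outside it.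

The smoothing is cheap because all the small eigenvalues together carry almost no trace: adding $\varepsilon$ to each of them is not noticed by $\operatorname{Tr}f(x)\le L\|x\|_1$. The remedy is to give the eigenvalues multiplicities so that *every scale carries the same trace*. The price is that $n$ scales now need a dimension exponential in $n$, and $\ln n$ becomes $\ln\ln d$.

## 7. Every scale carries the same trace: the lower bound

**Proposition 4.** If $\alpha:H_d\to P_d$ is as in Lemma 1 and $d\ge4R^N$ with integers $R,N\ge2$, then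
$$\Big(\pi+\frac{23}R\Big)L\ge\ln(N/2)-1 .$$

*Proof.*

**Step 1: choose $x$ with equal trace on $N$ scales.** Since $2\sum_{k=1}^NR^k\le2R^N\frac R{R-1}\le4R^N\le d$, there is $x\in H_d$ having, for $k=1,\dots,N$, the eigenvalues $R^{-k}$ and $-R^{-k}$ each with multiplicity $R^k$, and $0$ on the rest. Then $\|x\|_1=2N$.

**Step 2: use the trace to control $f$ on most scales.** Let $f$ be as in Lemma 2 and put
$$\alpha_k=R^kf(R^{-k})\ge1,\qquad\beta_k=R^kf(-R^{-k})\ge0 .$$
These are the sizes of $f$ relative to the scale $R^{-k}$, and also the contributions of the two eigenspaces to $\operatorname{Tr}f(x)$. As $f\ge0$,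
$$\sum_{k=1}^N(\alpha_k+\beta_k)\le\operatorname{Tr}f(x)\le2NL .$$
Let $S=\{k:\alpha_k+\beta_k\le4L\}$. If its complement had at least $N/2$ elements, the sum would exceed $4L\cdot\frac N2=2NL$, which is false. So $n:=|S|>N/2$. Write $S=\{k_1<\dots<k_n\}$, $s_i=R^{-k_i}$, and relabel $\alpha_i:=\alpha_{k_i}$, $\beta_i:=\beta_{k_i}$. As $\alpha_i\le4L$ and $\beta_j\le4L$ for all $i,j$,
$$\alpha_i\ge1,\quad\beta_i\ge0,\quad\alpha_i+\beta_j\le8L,\quad s_j\le R^{-(j-i)}s_i\ \ (i<j).\tag{5}$$
The last inequality holds because $k_j-k_i\ge j-i$. Skipping bad scales only makes the gaps larger.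

**Step 3: bound the pairing with Hilbert's matrix from above.** Choose one unit eigenvector for each of $s_i$ and $-s_i$, and use $A$ from (3). Here
$$m_{ij}=\frac{f(s_i)-f(-s_j)}{s_i+s_j}=\frac{\alpha_is_i-\beta_js_j}{s_i+s_j},$$
and (4) holds. With Lemma 3,
$$\sum_{i,j}m_{ij}D_{ij}=\operatorname{Tr}(mD^T)\le\pi\|m\|_1\le\pi Ln.\tag{6}$$

**Step 4: bound the pairing from below.** We show that $m$ is essentially $\ge1$ above the diagonal and essentially $\le0$ below it. For $i<j$, by (5),
$$m_{ij}=\alpha_i-(\alpha_i+\beta_j)\frac{s_j}{s_i+s_j}\ge1-8LR^{-(j-i)},\qquad D_{ij}=\frac1{j-i}>0 .$$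
For $i>j$,
$$m_{ij}=-\beta_j+(\alpha_i+\beta_j)\frac{s_i}{s_i+s_j}\le8LR^{-(i-j)},\qquad D_{ij}=-\frac1{i-j}<0 .$$
We do not know $\alpha_i$ and $\beta_j$, but the constraints $\alpha_i\ge1$ and $\beta_j\ge0$ push in the right direction in both cases. By Lemma 3,
$$\sum_{i,j}m_{ij}D_{ij}\ge\sum_{i<j}\frac1{j-i}-16L\sum_{i<j}\frac{R^{-(j-i)}}{j-i}\ge n(\ln n-1)-\frac{32\ln2}R\,Ln .$$

**Step 5: compare.** Since $32\ln2<23$, combining with (6) and dividing by $n$ gives $\ln n-1-\frac{23}RL\le\pi L$. As $n>N/2$, the claim follows. $\square$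

## 8. Proof of Theorem A

**Step 1: check the properties of $C$.** $C$ is closed, since trace norm convergence preserves $\langle x\xi,\xi\rangle\ge0$. It is a cone, because $x\ge0$ and $-x\ge0$ force $\langle x\xi,\xi\rangle=0$ for all $\xi$, so $x=0$. It is generating, because $x=x^+-x^-$ with $\|x\|_1=\|x^+\|_1+\|x^-\|_1$, so that $x^\pm$ are trace class.

**Step 2: exclude (1).** For each $d$ let $J:H_d\to X$ be the inclusion as the upper-left corner, and $Q:X\to H_d$ the compression to that corner. Both are positive linear contractions, and $QJ=\mathrm{id}$. If $a$ satisfied (1) with finite $L,D$, Lemma 1 and Proposition 4 with $R=2$, $d=4\cdot2^N$ would give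
$$15L\ge\Big(\pi+\frac{23}2\Big)L\ge\ln(N/2)-1\quad\text{for every }N\ge2,$$
which is impossible. The constant $L$ in Lemma 1 does not depend on $d$; this is what makes the argument work. With $D=0$, this excludes Lipschitz decompositions.

**Step 3: exclude uniformly continuous decompositions.** If $a$ is uniformly continuous, there is $\delta>0$ such that $\|a(x)-a(y)\|\le1$ whenever $\|x-y\|\le\delta$. Divide the segment from $x$ to $y$ into at most $\|x-y\|/\delta+1$ pieces of length at most $\delta$. The triangle inequality gives (1) with $L=1/\delta$, $D=1$. If $x=a(x)-b(x)$ with $a,b$ valued in $C$, then $a(x)-x=b(x)\in C$, so Step 2 applies.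

**Step 4: exclude Lipschitz maps on a ball, by building a global map from a local one.** Suppose $a:B(x_0,r)\to C$ is Lipschitz with $a(x)-x\in C$. Shrinking $r$, we may take the ball closed. For $\|h\|=1$ put
$$F(h)=r^{-1}\big(a(x_0+rh)+x_0^-\big)\in C .$$
Since $a(x_0+rh)+x_0^-\ge x_0+rh+x_0^-=x_0^++rh\ge rh$, we have $F(h)-h\in C$. On the unit sphere $F$ is Lipschitz, with constant $K$ say, and bounded, by $B$ say. Extend it homogeneously: $\tilde F(x)=\|x\|F(x/\|x\|)$ for $x\ne0$, $\tilde F(0)=0$. Then $\tilde F(x)\in C$ and $\tilde F(x)-x\in C$. For $\|x\|\ge\|y\|>0$ write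
$$\tilde F(x)-\tilde F(y)=(\|x\|-\|y\|)F\Big(\frac x{\|x\|}\Big)+\|y\|\Big(F\Big(\frac x{\|x\|}\Big)-F\Big(\frac y{\|y\|}\Big)\Big),$$
so that
$$\|\tilde F(x)-\tilde F(y)\|\le B(\|x\|-\|y\|)+K\Big\|\frac{\|y\|}{\|x\|}x-y\Big\|\le(B+2K)\|x-y\|,$$
because $\big\|\frac{\|y\|}{\|x\|}x-y\big\|\le\|x-y\|+(\|x\|-\|y\|)\le2\|x-y\|$. For $y=0$, $\|\tilde F(x)\|\le B\|x\|$. So $\tilde F$ is Lipschitz on $X$, contradicting Step 2.

**Step 5: pass to a wedge that is not a cone.** $C\oplus\mathbb R\subset X\oplus_1\mathbb R$ is a closed generating wedge, and it contains the line $\{0\}\oplus\mathbb R$, so it is not a cone. If $(a,b)$ were a Lipschitz decomposition for it, then the $X$-components of $a(x,0)$ and $b(x,0)$ would be Lipschitz functions of $x\in X$ with values in $C$ and with difference $x$, contradicting Step 2. $\square$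

## 9. Proof of Theorem B: a smoothed positive part achieves $\frac1\pi\ln\ln d$

**Step 1: the lower bound.** Let $L$ be admissible in the definition of $\Lambda_d$. Lemma 1 with $X=H_d$, $C=P_d$, $J=Q=\mathrm{id}$, $D=0$, and then Proposition 4, give $(\pi+\frac{23}R)L\ge\ln(N/2)-1$. Take the infimum over $L$.

**Step 2: define the map that attains the upper bound.** The smoothing that obstructed us in Section 6 now becomes our tool. For $x\in H_d$ put
$$\varepsilon(x)=\frac{\|x\|_1}d,\qquad g_\varepsilon(t)=\sqrt{t^2+\varepsilon^2},\qquad a_d(x)=\tfrac12\big(x+g_{\varepsilon(x)}(x)\big).$$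
Since $g_\varepsilon(t)\ge|t|$, we have $a_d(x)\ge\frac12(x+|x|)=x^+$. So $a_d(x)\ge0$ and $a_d(x)-x\ge x^-\ge0$.

**Step 3: separate the dependence on $\varepsilon$.** Let $\|y\|_1\le\|x\|_1$ and $\varepsilon:=\varepsilon(x)$. If $\varepsilon=0$ then $x=y=0$, so let $\varepsilon>0$. Then
$$a_d(x)-a_d(y)=\tfrac12(x-y)+\tfrac12\big(g_\varepsilon(x)-g_\varepsilon(y)\big)+\tfrac12\big(g_\varepsilon(y)-g_{\varepsilon(y)}(y)\big).\tag{7}$$
By the reverse triangle inequality in $\mathbb R^2$, $|\sqrt{t^2+\varepsilon^2}-\sqrt{t^2+\varepsilon'^2}|\le|\varepsilon-\varepsilon'|$. Summing over the $d$ eigenvalues of $y$,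
$$\|g_\varepsilon(y)-g_{\varepsilon(y)}(y)\|_1\le d\,|\varepsilon(x)-\varepsilon(y)|=\big|\|x\|_1-\|y\|_1\big|\le\|x-y\|_1 .$$
It remains to estimate $\|g_\varepsilon(x)-g_\varepsilon(y)\|_1$. All eigenvalues of $x$ and $y$ lie in $[-d\varepsilon,d\varepsilon]$, since $\|y\|_1\le\|x\|_1=d\varepsilon$. As $g_\varepsilon(t)=\varepsilon g_1(t/\varepsilon)$, we may replace $x,y$ by $x/\varepsilon,y/\varepsilon$ and assume $\varepsilon=1$ and $\sigma(x),\sigma(y)\subset[-d,d]$. Write $g=g_1$.

**Step 4: choose coordinates in which the difference quotient depends on a sum.** Let $\ell=\mathrm{arcsinh}\,d$ and write $x=\sinh X$, $y=\sinh Y$ with $X,Y\in H_d$, $\|X\|_\infty,\|Y\|_\infty\le\ell$. For $s=\sinh u$, $t=\sinh v$ we have $g(s)=\cosh u$, $g(t)=\cosh v$. From $\cosh u-\cosh v=2\sinh\frac{u+v}2\sinh\frac{u-v}2$ and $\sinh u-\sinh v=2\cosh\frac{u+v}2\sinh\frac{u-v}2$,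
$$g(s)-g(t)=(s-t)\tanh\frac{u+v}2.\tag{8}$$

**Step 5: reduce to a measure on the line.** Put $T=2\ell$ and suppose $\mu$ is a complex measure on $\mathbb R$ with
$$\int e^{i\xi w}\,d\mu(\xi)=\tanh\frac w2\qquad\text{for }|w|\le T.\tag{9}$$
Then
$$g(x)-g(y)=\int e^{i\xi X}(x-y)e^{i\xi Y}\,d\mu(\xi).\tag{10}$$
To see this, let $P$ and $P'$ be spectral projections of $X$ and $Y$ for eigenvalues $u$ and $v$; then $|u+v|\le T$. Multiplying the right side of (10) by $P$ on the left and $P'$ on the right gives
$$\int e^{i\xi(u+v)}d\mu(\xi)\,P(x-y)P'=\tanh\Big(\frac{u+v}2\Big)(\sinh u-\sinh v)PP' .$$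
The left side gives $(g(\sinh u)-g(\sinh v))PP'$, which is the same by (8). Summing over all $P$ and all $P'$, both of which add up to $1$, proves (10). As $e^{i\xi X},e^{i\xi Y}$ are unitary, $\|g(x)-g(y)\|_1\le\|\mu\|\,\|x-y\|_1$, with $\|\mu\|$ the total variation. By (7), $a_d$ has Lipschitz constant at most $\frac12(1+\|\mu\|+1)$.

**Step 6: construct $\mu$ by a Fourier series.** We have $T\ge2\,\mathrm{arcsinh}\,1>1$. Let $\phi(w)=\tanh(w/2)$ on $[-T,T]$, and on $[T,3T]$ put $\phi(w)=\phi(2T-w)$. The values agree at $T$, and $\phi(3T)=\phi(-T)$, so $\phi$ extends to a continuous $4T$-periodic function. It is odd: for $w\in[T,3T]$ also $4T-w\in[T,3T]$, so $\phi(-w)=\phi(4T-w)=\phi(w-2T)=-\phi(2T-w)=-\phi(w)$. Thus $\phi$ has a sine series in $\sin\frac{\pi kw}{2T}$, $k\ge1$. Under $w\mapsto2T-w$ this sine is multiplied by $-(-1)^k$, while $\phi$ is invariant, so only odd $k$ occur. For odd $k$, integrating by parts,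
$$b_k=\frac2T\int_0^T\phi(w)\sin\frac{\pi kw}{2T}\,dw=\frac4{\pi k}\int_0^T\phi'(w)\cos\frac{\pi kw}{2T}\,dw;$$
the boundary terms vanish because $\phi(0)=0$ and $\cos\frac{\pi k}2=0$.

**Step 7: estimate the coefficients.** On $[0,T]$ we have $\phi'\ge0$, $\phi''\le0$ and $\phi'(0)=\frac12$. So the last integral is at most $\phi(T)\le1$ in absolute value. Integrating by parts once more, it is at most
$$\frac{2T}{\pi k}\Big(\phi'(T)+\int_0^T|\phi''|\Big)=\frac{2T}{\pi k}\big(\phi'(T)+\phi'(0)-\phi'(T)\big)=\frac T{\pi k} .$$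
Use the first bound for $k\le T$ and the second for $k>T$. For odd $k\ge3$ we have $\frac1k\le\frac12\int_{k-2}^k\frac{dt}t$, hence $\sum_{k\le T,\,k\text{ odd}}\frac1k\le1+\frac12\ln T$. If $k_0$ is the first odd number $>T$, then $k_0^{-2}\le T^{-2}$, and for the later ones $k^{-2}\le\frac12\int_{k-2}^kt^{-2}dt$, hence $\sum_{k>T,\,k\text{ odd}}k^{-2}\le T^{-2}+\frac1{2k_0}\le T^{-2}+\frac1{2T}$. Therefore, as $T\ge1$,
$$\sum_{k\text{ odd}}|b_k|\le\frac4\pi\Big(1+\frac12\ln T\Big)+\frac{4T}{\pi^2}\Big(\frac1{T^2}+\frac1{2T}\Big)\le\frac2\pi\ln T+\frac4\pi+\frac6{\pi^2}<\frac2\pi\ln T+2 .$$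
The series converges absolutely, hence uniformly, to a continuous function with the same Fourier coefficients as $\phi$, that is, to $\phi$. Each $\sin cw=\frac1{2i}(e^{icw}-e^{-icw})$ is the transform of $\frac1{2i}(\delta_c-\delta_{-c})$, of total mass $1$. So there is $\mu$ satisfying (9) with $\|\mu\|\le\frac2\pi\ln T+2$, and
$$\Lambda_d\le\frac12\Big(4+\frac2\pi\ln T\Big)=2+\frac1\pi\ln(2\,\mathrm{arcsinh}\,d).$$

**Step 8: take the limit.** As $\mathrm{arcsinh}\,d=\ln(d+\sqrt{d^2+1})$, the upper bound gives $\limsup_d\Lambda_d/\ln\ln d\le\frac1\pi$. For fixed $R$ let $N=\lfloor\log_R(d/4)\rfloor$, which is at least $2$ for large $d$. Then $d\ge4R^N$ and $\ln N=\ln\ln d+O_R(1)$, so $\liminf_d\Lambda_d/\ln\ln d\ge(\pi+\frac{23}R)^{-1}$. Let $R\to\infty$. $\square$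

## 10. Proof of Theorem C: matrix corners and pointwise application

The conditions $\varphi(z)\ge0$ for $z\ge0$ are norm closed, so $M_*^+$ is closed. It is a cone because the positive elements span $M$. It is generating by the Jordan decomposition of hermitian normal functionals.

**Step 1: show $\Lambda((M_*)_{sa},M_*^+)\ge\Lambda_d$ whenever $M$ contains $d$ orthogonal equivalent nonzero projections $p_1,\dots,p_d$.** We look for maps $J,Q$ as in Lemma 1. Choose $v_i\in M$ with $v_i^*v_i=p_1$, $v_iv_i^*=p_i$, $v_1=p_1$, and put $e_{ij}=v_iv_j^*$. These are matrix units with $e_{ii}=p_i$. There is a normal state $\omega$ with $\omega(p_1)=1$: take a normal state $\rho$ with $\rho(p_1)>0$ and set $\omega(z)=\rho(p_1zp_1)/\rho(p_1)$. Define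
$$\pi:M_d\to M,\ \ \pi(m)=\sum_{i,j}m_{ij}e_{ij};\qquad\theta:M\to M_d,\ \ \theta(z)_{ij}=\omega(e_{1i}ze_{j1}).$$
The map $\pi$ is a $*$-homomorphism. The map $\theta$ is normal. It is positive, since for $\xi\in\mathbb C^d$ and $c=\sum_j\xi_je_{j1}$ we have $\sum_{i,j}\bar\xi_i\xi_j\theta(z)_{ij}=\omega(c^*zc)$. It is unital, since $\omega(e_{1i}e_{j1})=\delta_{ij}\omega(e_{11})=\delta_{ij}$. And $\theta(\pi(m))_{ij}=\omega(e_{1i}\,m_{ij}e_{ij}\,e_{j1})=m_{ij}$, so $\theta\pi=\mathrm{id}$.

Now define $Q:(M_*)_{sa}\to H_d$ and $J:H_d\to(M_*)_{sa}$ by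
$$\operatorname{Tr}\big((Q\varphi)m\big)=\varphi(\pi(m)),\qquad(Jh)(z)=\operatorname{Tr}(h\,\theta(z)).$$
Both are positive because $\pi$ and $\theta$ are, and $Jh$ is normal because $\theta$ is. From $\operatorname{Tr}((QJh)m)=\operatorname{Tr}(h\,\theta(\pi(m)))=\operatorname{Tr}(hm)$ we get $QJ=\mathrm{id}$. The norm of a hermitian functional is its supremum over the self-adjoint unit ball: multiply $z$ by a unimodular scalar so that $\varphi(z)\ge0$, and then $\varphi(z)=\varphi(\operatorname{Re}z)$. Both $\pi$ and $\theta$ map self-adjoint contractions to self-adjoint contractions (for $\theta$: $-1\le z\le1$ implies $-1\le\theta(z)\le1$). So $Q$ and $J$ are contractions. Lemma 1 with $D=0$ turns an $L$-Lipschitz $a$ on $(M_*)_{sa}$ into an $L$-Lipschitz $\alpha$ on $H_d$. Hence $\Lambda_d\le\Lambda((M_*)_{sa},M_*^+)$.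

If $\deg M=\infty$, this holds for all $d$, and $\Lambda_d\to\infty$ by Theorem B, so $\Lambda((M_*)_{sa},M_*^+)=\infty$. If $\deg M=d<\infty$, the supremum is attained and we get $\ge\Lambda_d$.

**Step 2: find the structure of $M$ when $\deg M=d<\infty$.** By halving, every nonzero von Neumann algebra without type I direct summand contains arbitrarily many orthogonal equivalent nonzero projections (Kadison–Ringrose, *Fundamentals of the Theory of Operator Algebras II*, Lemma 6.5.6). So $M$ is of type I, and hence a direct sum of homogeneous algebras $A_\kappa\bar\otimes B(K_\kappa)$ with $\dim K_\kappa=\kappa$ and $A_\kappa$ abelian (ibid., Theorems 6.5.2 and 6.6.5). A nonzero summand contains, for each finite $k\le\kappa$, the $k$ orthogonal equivalent nonzero projections $1\otimes q_i$ with $q_1,\dots,q_k$ orthogonal of rank one. So only $\kappa\le d$ occur, and $M=\bigoplus_{k\le d}M_k(A_k)$, where some $A_k$ may be $0$.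

**Step 3: describe the predual concretely.** Each nonzero $A_k\cong L^\infty(\mu_k)$ with $\mu_k$ localizable (Sakai, *$C^*$-algebras and $W^*$-algebras*, Prop. 1.18.1). We claim that, under the pairing $\int\operatorname{Tr}(x(\omega)m(\omega))\,d\mu_k(\omega)$, the predual of $M_k(A_k)$ is $L_1(\mu_k;S_1^k)$, where $S_1^k$ is the space of complex $k\times k$ matrices with trace norm.

A normal functional on $M_k(A_k)$ has the form $\varphi(m)=\sum_{i,j}\varphi_{ij}(m_{ji})$ with normal functionals $\varphi_{ij}$ on $L^\infty(\mu_k)$, and each such sum is normal. These $\varphi_{ij}$ are integrations against functions $x_{ij}\in L_1(\mu_k)$, which gives the pairing. The norm of $m$ is the essential supremum of $\|m(\omega)\|_\infty$, so $\|\varphi\|\le\int\|x(\omega)\|_1d\mu_k$. For equality, test with $m_\delta=(x^*x+\delta)^{-1/2}x^*$, $\delta>0$, which depends continuously on $x(\omega)$ and so is measurable. If $\sigma_1,\dots,\sigma_k$ are the singular values of $x(\omega)$, then $m_\delta(\omega)$ has singular values $\sigma_l/\sqrt{\sigma_l^2+\delta}\le1$,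 and $\operatorname{Tr}(xm_\delta)=\sum_l\sigma_l^2/\sqrt{\sigma_l^2+\delta}$ increases to $\|x(\omega)\|_1$ as $\delta\downarrow0$. Monotone convergence gives $\|\varphi\|=\int\|x\|_1d\mu_k$.

The functional is hermitian if and only if $x(\omega)$ is self-adjoint a.e., since the adjoint functional corresponds to $x^*$. It is positive if and only if $x(\omega)\in P_k$ a.e. Sufficiency is clear. For necessity, test with $m=1_E\,\xi\xi^*$: then $\int_E\langle x(\omega)\xi,\xi\rangle d\mu_k\ge0$ for all measurable $E$, so $\langle x(\omega)\xi,\xi\rangle\ge0$ a.e.; use this for all $\xi$ in a countable dense subset of $\mathbb C^k$.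

So the hermitian part of the predual of $M_k(A_k)$ is $L_1(\mu_k;H_k)$, and $(M_*)_{sa}$ is the $\ell_1$-sum of the spaces $L_1(\mu_k;H_k)$, $k\le d$, with positivity taken pointwise a.e.

**Step 4: apply matrix decompositions pointwise to get $\Lambda((M_*)_{sa},M_*^+)\le\Lambda_d$.** For $k\le d$, Lemma 1 with corner inclusion $H_k\to H_d$ and compression $H_d\to H_k$ gives $\Lambda_k\le\Lambda_d$, and $\Lambda_d<\infty$ by Theorem B. Let $L>\Lambda_d$. Lemma 1 on $H_k$ with $J=Q=\mathrm{id}$ gives $L$-Lipschitz maps $\alpha_k:H_k\to P_k$ with $\alpha_k(0)=0$ and $\alpha_k(h)-h\in P_k$. For $x=(x_k)_k$ put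
$$a(x)=(\alpha_k\circ x_k)_k .$$
Each $\alpha_k\circ x_k$ is measurable, as $\alpha_k$ is continuous, and integrable, as $\|\alpha_k(x_k(\omega))\|_1\le L\|x_k(\omega)\|_1$; here $\alpha_k(0)=0$ is needed. So $a$ maps into $M_*^+$, and $a(x)-x\in M_*^+$. Moreover
$$\|a(x)-a(y)\|=\sum_k\int\|\alpha_k(x_k)-\alpha_k(y_k)\|_1d\mu_k\le L\sum_k\int\|x_k-y_k\|_1d\mu_k=L\|x-y\| .$$
Letting $L\downarrow\Lambda_d$ and using Step 1, we get $\Lambda((M_*)_{sa},M_*^+)=\Lambda_d$.

**Step 5: characterize $\deg M<\infty$.** One direction is Step 2. Conversely, let $M$ be a finite direct sum of algebras $M_k(A_k)$ with $A_k\cong L^\infty(\mu_k)$, and let $p_1,\dots,p_d\in M$ be orthogonal, equivalent and nonzero. In some component $M_k(L^\infty(\mu_k))$, $p_1$ is not $0$. There the relations $v_i^*v_i=p_1$, $v_iv_i^*=p_i$ hold pointwise a.e., so the $p_i(\omega)$ are mutually orthogonal projections of equal rank a.e., and this rank is at least $1$ on a non-null set. At such a point $d$ orthogonal nonzero projections fit into $\mathbb C^k$, so $d\le k$.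 Hence $\deg M\le\max k<\infty$. Since $\Lambda_d$ is finite for each finite $d$ and $\Lambda_\infty=\infty$, a Lipschitz decomposition exists exactly in this case. $\square$
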